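\title{Refinements of complete graphs through two prescribed vertices of a polytope}

\begin{abstract}
The graph of every convex $d$-polytope contains a subdivision of the complete graph $K_{d+1}$, and one of its $d+1$ principal vertices may be prescribed. We show that two may not: for every $d\ge 8$ there is a $d$-polytope with two vertices that are not both principal vertices of any subdivision of $K_{d+1}$ in its graph. The smallest example given is an $8$-polytope with $18$ vertices. If $f(d)$ is the largest $r$ such that any two vertices of any $d$-polytope are principal vertices of a subdivision of $K_r$, then $\lfloor (d+3)/2\rfloor\le f(d)\le(1-\frac1{292})d+\frac52$.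
\end{abstract}

\section{Introduction}

All polytopes are convex. The graph $G(P)$ of a polytope $P$ is its $1$-skeleton, formed by the vertices and edges of $P$. The graph of the $d$-simplex is the complete graph $K_{d+1}$, and we ask how much of it is found in the graph of every $d$-polytope. It need not be a subgraph, since the graph of a cube has no triangle, so edges of $K_{d+1}$ are allowed to become paths.

A complex $\mathcal K$ is a \emph{refinement} of a complex $\mathcal L$ if there is a homeomorphism $\Psi$ between their underlying sets such that the preimage of each face of $\mathcal L$ is a union of faces of $\mathcal K$; a face of $\mathcal K$ is \emph{principal} if its image is a face of $\mathcal L$. For complete graphs this means the following. A refinement (or subdivision) of $K_r$ in a graph $G$ consists of $r$ distinct \emph{principal vertices} and $\binom r2$ \emph{branch paths}, one joining each pair of principal vertices, such that two branch paths share no vertex other than a common endpoint and no branch path passes through a principal vertex other than its endpoints. For distinct vertices $x_1,x_2$ of $G$, a \emph{$K_r(x_1,x_2)$ in $G$} is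 a refinement of $K_r$ in $G$ in which $x_1$ and $x_2$ are principal. The following is Conjecture~5.1 of \cite{thesis}.

\begin{quote}
\textbf{Conjecture.} \emph{For every $d$-polytope $P$ and all distinct vertices $x_1,x_2$ of $P$, the graph $G(P)$ contains a $K_{d+1}(x_1,x_2)$.}
\end{quote}

There are good reasons to guess that this is true. With one prescribed principal vertex in place of two it is a result of Gr\"unbaum, proved below as Lemma~\ref{lem:grunbaum}. With two prescribed vertices, the part of $K_{d+1}$ that touches them is always present. Let $H(d)$ be the subgraph of $K_{d+1}$ formed by the edges that meet a given pair $\{y_1,y_2\}$ of vertices. A refinement of $H(d)$ in which $x_1,x_2$ correspond to $y_1,y_2$ is a system of $d$ paths from $x_1$ to $x_2$ with disjoint interiors, with an interior vertex marked on $d-1$ of them. Balinski's theorem, that $G(P)$ is $d$-connected, is equivalent to the statement that such a refinement always exists. The conjecture thus strengthens Balinski's theorem: it asks that, in addition, the $d-1$ marked vertices be joined to one another. It holds for simplicial polytopes (Larman and Mani) and for $d\le3$ (Proposition~\ref{prop:low}),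 and it was open for $d\ge4$.

\begin{theorem}\label{thm:main}
For every $d\ge8$ there are a $d$-polytope $P$ and distinct vertices $x_1,x_2$ of $P$ such that $G(P)$ contains no $K_{d+1}(x_1,x_2)$.
\end{theorem}

To measure the failure, let $f(d)$ be the largest $r$ such that $G(P)$ contains a $K_r(x_1,x_2)$ for every $d$-polytope $P$ and all distinct vertices $x_1,x_2$ of $P$. The simplex has only $d+1$ vertices, so $f(d)\le d+1$. The conjecture says that $f(d)=d+1$, and Theorem~\ref{thm:main} says that $f(d)\le d$ for $d\ge8$. In fact the loss grows linearly with $d$, while half of the conjecture survives.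

\begin{theorem}\label{thm:bounds}
For all $d\ge1$:
\begin{enumerate}
\item[(a)] $f(d)\le\bigl(1-\frac1{292}\bigr)d+\frac52$;
\item[(b)] $f(d)\ge\lfloor(d+3)/2\rfloor$.
\end{enumerate}
\end{theorem}

The cases $d=4,5,6,7$ of the conjecture are not decided here.

The obstruction behind the upper bounds is a shortage of vertices. If $x_1$ and $x_2$ are far apart and $P$ has few vertices, then joining $x_1$ and $x_2$ to the other principal vertices uses up all spare vertices, and the other principal vertices must be pairwise adjacent (Section~\ref{sec:count}). Polytopes spanned by a cube and segments parallel to its edges have few vertices and no such large clique (Section~\ref{sec:cube}); many cubes side by side give part~(a) (Section~\ref{sec:linear}). Part~(b) is a rerouting argument in graphs (Section~\ref{sec:lower}).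

\section{Background, low dimensions and pyramids}\label{sec:background}

A \emph{face} of a polytope $P$ is $P$ itself, the empty set, or the set of points of $P$ at which some linear functional attains its maximum; vertices and edges are the faces of dimension $0$ and $1$. Two vertices are \emph{adjacent} if the segment between them is an edge. A graph is \emph{$k$-connected} if it has more than $k$ vertices and stays connected after the deletion of any set of fewer than $k$ vertices. We use the following standard facts.
\begin{enumerate}
\item[(F1)] If a face of $P$ contains the midpoint of two points of $P$, it contains both points. The faces of a face $F$ are the faces of $P$ contained in $F$, and the intersection of two faces is a face.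
\item[(F2)] The \emph{vertex figure} $P/x$ of a $d$-polytope $P$ at a vertex $x$ is the intersection of $P$ with a hyperplane that strictly separates $x$ from the other vertices. It is a $(d-1)$-polytope, and intersecting with the hyperplane is an inclusion-preserving bijection from the $k$-faces of $P$ that contain $x$ to the $(k-1)$-faces of $P/x$.
\item[(F3)] The \emph{pyramid} over a $d$-polytope $P$ is the convex hull of $P$ and a point, the apex, outside the affine hull of $P$. It is a $(d+1)$-polytope whose graph is $G(P)$ together with the apex joined to every vertex.
\item[(F4)] (Balinski) The graph of a $d$-polytope is $d$-connected.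
\item[(F5)] (Menger) In a $k$-connected graph any two vertices are joined by $k$ paths with pairwise disjoint interiors. Moreover, if $Y$ is a set of at least $k$ vertices and $x\notin Y$, there is a \emph{$k$-fan} from $x$ to $Y$: $k$ paths from $x$ to $k$ distinct vertices of $Y$ that pairwise share only $x$ and each meet $Y$ only in their end.
\end{enumerate}

For $r\ge3$, a $K_r(x_1,x_2)$ becomes a $K_{r-1}(x_1,x_2)$ when we \emph{drop} a principal vertex $y\ne x_1,x_2$, that is, discard the $r-1$ branch paths at $y$ and no longer count $y$ as principal. A $K_2(x_1,x_2)$ is a path from $x_1$ to $x_2$, so $f(d)\ge2$.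

\begin{proposition}\label{prop:low}
$f(d)=d+1$ for $d=1,2,3$.
\end{proposition}

\begin{proof}
Only the lower bound needs proof. For $d=1$ it is $f(1)\ge2$. For $d=2$ the graph is a cycle, and $x_1$, $x_2$ and any third vertex cut it into three branch paths.

Let $d=3$. By (F4) and (F5) there are three paths from $x_1$ to $x_2$ with disjoint interiors. At most one of them is a single edge, so at least two have nonempty interior. The graph $G(P)-\{x_1,x_2\}$ is connected; among the paths in it that join two different interiors take a shortest one, $J$, with ends $p$ and $q$. No other vertex of $J$ lies in one of the three interiors, because that interior would differ from the one of $p$ or the one of $q$, and a part of $J$ would be a shorter path of the same kind. Now $x_1,x_2,p,q$ are the principal vertices of a refinement of $K_4$: the path through $p$ and the path through $q$ split into four branch paths, the third path joins $x_1$ to $x_2$, and $J$ joins $p$ to $q$.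
\end{proof}

A counterexample in one dimension propagates to all higher dimensions, because one new vertex can raise $r$ by at most one.

\begin{lemma}\label{lem:pyramid}
Let $r\ge2$ and let $x_1,x_2$ be distinct vertices of $P$. If $G(P)$ contains no $K_r(x_1,x_2)$, then the graph of the pyramid over $P$ contains no $K_{r+1}(x_1,x_2)$. Consequently $f(d+1)\le f(d)+1$; that is, $d+1-f(d)$ is nondecreasing in $d$.
\end{lemma}

\begin{proof}
Suppose that the graph of the pyramid, with apex $z$, contains a $K_{r+1}(x_1,x_2)$. By (F3) it suffices to find in it a $K_r(x_1,x_2)$ that avoids $z$. If $z$ is not used, drop any principal vertex other than $x_1,x_2$; there is one since $r+1\ge3$. If $z$ is principal, drop $z$. If $z$ is interior to a branch path with an end $y\notin\{x_1,x_2\}$, drop $y$. In the remaining case $z$ is interior to the branch path from $x_1$ to $x_2$, and neither end may be dropped. Discard this path, choose a principal vertex $y\ne x_1,x_2$, and drop $y$ but keep its branch paths to $x_1$ and to $x_2$; their union is a new branch path from $x_1$ to $x_2$.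

For the consequence, take $P,x_1,x_2$ in dimension $d$ with no $K_{f(d)+1}(x_1,x_2)$. The pyramid has no $K_{f(d)+2}(x_1,x_2)$, and, by dropping, no $K_r(x_1,x_2)$ with larger $r$.
\end{proof}

So the dimensions in which the conjecture holds form an initial segment $1,\dots,d_0$, and Proposition~\ref{prop:low} and Theorem~\ref{thm:main} give $3\le d_0\le7$.

\section{Counting vertices}\label{sec:count}

Every vertex of a $d$-polytope has degree at least $d$ by (F4), so degrees do not prevent any vertex from being principal in a refinement of $K_{d+1}$. What can run out is the supply of interior vertices: a branch path between nonadjacent principal vertices needs one, and no other branch path may use it. The demand is largest when $x_1$ and $x_2$ are at distance at least $3$, that is, nonadjacent and without a common neighbor.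

\begin{lemma}\label{lem:count}
Let $G$ be a graph with $n$ vertices and let $x_1,x_2$ be at distance at least $3$. Suppose that $G$ contains a $K_r(x_1,x_2)$. Let $R'$ be the set of its $r-2$ principal vertices other than $x_1,x_2$, and let $\Omega$ be the number of nonadjacent pairs inside $R'$. Then $2r+\Omega\le n$.
\end{lemma}

\begin{proof}
Interior vertices of branch paths are not principal, and different branch paths have disjoint interiors, so there are at most $n-r$ interior vertices in total. Each $y\in R'$ is nonadjacent to $x_1$ or to $x_2$, so the branch paths between $R'$ and $\{x_1,x_2\}$ have at least $r-2$ interior vertices. The branch paths inside $R'$ have at least $\Omega$, and the branch path from $x_1$ to $x_2$ has at least $2$. Hence $(r-2)+\Omega+2\le n-r$.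
\end{proof}

A $d$-polytope with two vertices at distance at least $3$ and fewer than $2d+2$ vertices would be an immediate counterexample, but there is none: the $d$ paths given by (F4) and (F5) have two interior vertices each, so $n\ge2d+2$. The borderline case $n=2d+2$ is the one to study. There Lemma~\ref{lem:count} with $r=d+1$ gives $\Omega=0$, so $R'$ is a \emph{clique}, a set of pairwise adjacent vertices, of size $d-1$.

\begin{example}\label{ex:cube}
The $3$-cube is such a borderline case: $d=3$, $n=8$, and $x_1=000$, $x_2=111$ are at distance $3$. In a $K_4(x_1,x_2)$ the set $R'$ must be a clique of size $2$, an edge. Take $R'=\{100,110\}$. The branch paths are the three edges $000\,\text{--}\,100$, $100\,\text{--}\,110$, $110\,\text{--}\,111$ and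
\[
000\,\text{--}\,010\,\text{--}\,110,\qquad 100\,\text{--}\,101\,\text{--}\,111,\qquad 000\,\text{--}\,001\,\text{--}\,011\,\text{--}\,111 .
\]
All eight vertices are used. The largest cliques of the cube have size $2=d-1$, so the conjecture holds here with nothing to spare.
\end{example}

We therefore look for a $d$-polytope with $2d+2$ vertices, two of them at distance at least $3$, and no clique of size $d-1$.

\section{A cube and parallel segments}\label{sec:cube}

Starting from the cube, the relation $n=2d+2$ persists if each step adds one dimension and two vertices: place a segment in a new dimension and take the convex hull. The required clique size $d-1$ grows by one at each step, and we want the actual cliques to fall behind at least once. For this we need many nonadjacent pairs and a way to certify them. Both come from taking the segments parallel to edges of the cube, since this creates parallelograms.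

\begin{lemma}\label{lem:par}
Let $a\ne b$ and $a',b'$ be vertices of a polytope $P$ with $a+b=a'+b'$ and $\{a,b\}\ne\{a',b'\}$. Then $a$ and $b$ are not adjacent.
\end{lemma}

\begin{proof}
If $[a,b]$ were an edge, it would be a face containing $\frac12(a'+b')$, hence $a'$ and $b'$ by (F1). The only vertices of $P$ on this edge are $a$ and $b$, so $a',b'\in\{a,b\}$. Since $a'+b'=a+b$ and $a\ne b$, we get $\{a',b'\}=\{a,b\}$, a contradiction.
\end{proof}

\subsection*{The construction}
We allow a subset of a cube as the base, which Section~\ref{sec:linear} needs. Let $E$ be a finite set, $(e_k)_{k\in E}$ the standard basis of $\mathbb R^E$, and $V\subset\{0,1\}^E$ a set that contains $0$ and all $e_k$. Let $t=(t_k)_{k\in E}$ be positive integers with sum $T$, and let $u_{k,i}$ ($k\in E$, $1\le i\le t_k$) be the standard basis of $\mathbb R^T$. Let $P(V,t)\subset\mathbb R^E\times\mathbb R^T$ be the convex hull of the \emph{base vertices} $(v,0)$, $v\in V$, written simply $v$, and the \emph{segment vertices}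
\[
w^\sigma_{k,i}=(\sigma e_k,\,u_{k,i}),\qquad k\in E,\quad 1\le i\le t_k,\quad \sigma\in\{0,1\}.
\]
Thus there are $t_k$ segments $[w^0_{k,i},w^1_{k,i}]$ in direction $k$, each in a dimension of its own. The listed points are distinct vertices of the unit cube in $\mathbb R^E\times\mathbb R^T$, so each is a vertex of $P(V,t)$; they include the origin and all basis vectors. Hence
\begin{equation}\label{eq:nd}
n=|V|+2T,\qquad d=|E|+T .
\end{equation}
Write $v\oplus e_k$ for $v$ with the coordinate $k$ flipped.

\begin{lemma}\label{lem:N}
The following pairs of vertices of $P(V,t)$ are nonadjacent.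
\begin{enumerate}
\item[(N1)] $w^0_{k,i}$ and $w^1_{k,j}$ with $i\ne j$.
\item[(N2)] $v\in V$ and $w^{1-v_k}_{k,i}$, if $v\oplus e_k\in V$.
\item[(N3)] $v,v'\in V$ that differ in at least two coordinates, if $v\oplus e_k\in V$ and $v'\oplus e_k\in V$ for some $k$ with $v_k\ne v'_k$.
\end{enumerate}
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:par} to the identities
\[
w^0_{k,i}+w^1_{k,j}=w^1_{k,i}+w^0_{k,j},\qquad v+w^{1-v_k}_{k,i}=(v\oplus e_k)+w^{v_k}_{k,i},\qquad v+v'=(v\oplus e_k)+(v'\oplus e_k).
\]
In the second, the coordinate $k$ of both sides is $1$; in the third it is $1$ because $v_k\ne v'_k$. In each identity the two pairs differ: $w^1_{k,i}$ is not on the left since $i\ne j$, and $v\oplus e_k$ is not on the left, in the third case since $v$ and $v'$ differ in at least two coordinates.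
\end{proof}

For instance, $E=\{1\}$, $V=\{0,1\}$, $t_1=2$ gives the triangular prism, and (N1) and (N2) are the six diagonals of its three quadrilateral faces.

\subsection*{Cliques over the $3$-cube}
Let $E=\{1,2,3\}$ and $V=\{0,1\}^3$. Every flip stays in $V$, so the conditions on flips in (N2) and (N3) always hold.

\begin{lemma}\label{lem:clique}
Let $V=\{0,1\}^3$ and $t_1,t_2,t_3\ge1$, with at most one $t_k$ equal to $1$. Then every clique in the graph of $P(V,t)$ has at most $T+1$ vertices.
\end{lemma}

\begin{proof}
Let $C$ be a clique, $C_0$ its set of base vertices, and $C_k$ its set of segment vertices in direction $k$. By (N3) any two elements of $C_0$ differ in exactly one coordinate. If $v'\neq v''$ both differ from $v$ in exactly one coordinate, they differ from each other in two. So $|C_0|\le2$. If $v\in C_0$, then by (N2) the set $C_l$ contains only vertices $w^{v_l}_{l,i}$, so $|C_l|\le t_l$ for each $l$.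

If $C_0=\{v,v'\}$, with $v_k\ne v'_k$, then an element $w^\sigma_{k,i}$ of $C_k$ would satisfy $\sigma=v_k$ and $\sigma=v'_k$. So $C_k=\emptyset$ and $|C|\le2+T-t_k\le T+1$. Here we use $t_k\ge1$: an edge of the cube costs the clique all segments parallel to it.

If $|C_0|=1$, then $|C|\le1+T$.

Let $C_0=\emptyset$. If $C_k$ contains vertices with both values of $\sigma$, then by (N1) every $w^0_{k,i}$ and every $w^1_{k,j}$ in $C_k$ have $i=j$, so $C_k$ consists of the two ends of one segment and $|C_k|=2$. Otherwise $|C_k|\le t_k$. Thus $|C_k|\le\max(t_k,2)$, which exceeds $t_k$ only if $t_k=1$, and then by one. Since at most one $t_k$ equals $1$, $|C|\le T+1$.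
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $d\ge8$, $t=(1,2,d-6)$, $P=P(\{0,1\}^3,t)$, $x_1=000$ and $x_2=111$. Then $T=d-3$, and by \eqref{eq:nd} $P$ is a $d$-polytope with $n=8+2T=2d+2$ vertices. By (N3), $x_1$ and $x_2$ are nonadjacent, a base vertex with one coordinate $1$ is nonadjacent to $x_2$, and a base vertex with two coordinates $1$ is nonadjacent to $x_1$. By (N2), $w^0_{k,i}$ is nonadjacent to $x_2$ and $w^1_{k,i}$ is nonadjacent to $x_1$. So $x_1$ and $x_2$ are at distance at least $3$. If $G(P)$ contained a $K_{d+1}(x_1,x_2)$, Lemma~\ref{lem:count} would give $2(d+1)+\Omega\le2d+2$, so $R'$ would be a clique of size $d-1=T+2$. This contradicts Lemma~\ref{lem:clique}.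
\end{proof}

For $d=8$ the polytope $P\subset\mathbb R^3\times\mathbb R^5$ has $18$ vertices. With the basis of $\mathbb R^5$ numbered $u_1,\dots,u_5$, they are the eight points of $\{0,1\}^3\times\{0\}$ and the ten points
\[
(0,u_1),\ (e_1,u_1);\qquad (0,u_i),\ (e_2,u_i)\quad(i=2,3);\qquad (0,u_i),\ (e_3,u_i)\quad(i=4,5).
\]

\begin{remark}\label{rem:sharp}
The condition on $t$ cannot be relaxed, so this family with this pair $x_1,x_2$ gives nothing below $d=8$. Let $t=(1,1,s)$ with $s\ge1$, so that $d=s+5$. Write points as $(x,y)\in\mathbb R^3\times\mathbb R^T$, and let $R'$ consist of $w^0_{1,1},w^1_{1,1},w^0_{2,1},w^1_{2,1}$ and $w^0_{3,1},\dots,w^0_{3,s}$. These $d-1$ points are linearly independent and are exactly the vertices that maximize $\sum y_{k,i}-x_3$, so they span a simplex face and form a clique. The cube is the face $y=0$, and each segment is the face $y_{k,i}=1$. Also $v$ is adjacent to $w^{v_k}_{k,i}$: with $|v|=v_1+v_2+v_3$, the functional $\sum_l(2v_l-1)x_l+(|v|-v_k)y_{k,i}-2\sum_{(l,j)\ne(k,i)}y_{l,j}$ equals $|v|$ at these two vertices and is smaller at all others. So $x_1$ is adjacent to the vertices $w^0_{k,i}$ and $x_2$ to the vertices $w^1_{k,i}$.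 Join $x_1$ to $w^1_{1,1},w^1_{2,1}$ through $100,010$; join $x_2$ to $w^0_{1,1},w^0_{2,1},w^0_{3,1}$ through $011,101,110$, and to $w^0_{3,i}$ through $w^1_{3,i}$ for $i\ge2$; and join $x_1$ to $x_2$ through $001$ and $w^1_{3,1}$. This is a $K_{d+1}(x_1,x_2)$.
\end{remark}

\section{A linear loss}\label{sec:linear}

To lose linearly many principal vertices we repeat the $3$-cube in $m$ independent blocks of three coordinates. The full cube $\{0,1\}^{3m}$ cannot serve as the base, since its $2^{3m}$ vertices would make Lemma~\ref{lem:count} useless. We keep only what Lemma~\ref{lem:N} needs: for each block, the two $3$-dimensional faces of the cube in the directions of the block, one at $0$ and one at the opposite vertex $\mathbf 1$. The price is a surplus of $8$ vertices per block over $2d+2$. So $R'$ need no longer be a clique, and Lemma~\ref{lem:clique} must be replaced by a quantitative statement: each principal vertex beyond the capacity of a block creates more than $8$ nonadjacent pairs. This is arranged by taking many segments in each direction.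

Let $m\ge3$, and let $E$ be the disjoint union of three-element sets $E_1,\dots,E_m$. With $\chi_S$ the indicator vector of $S\subset E$, put
\[
V=\{\chi_S,\ \chi_{E\setminus S}\ :\ S\subset E_g\text{ for some }g\},\qquad x_1=0,\qquad x_2=\mathbf 1=\chi_E .
\]
Since $m\ge3$, we have $|S|\le3<6\le|E\setminus S'|$ for all such $S,S'$, so the two kinds of vectors are distinct and $|V|=2+14m$. Let $\lambda$ be a positive integer, let all $t_k$ equal $t=2\lambda+12$, and let $P$ be the resulting polytope. By \eqref{eq:nd},
\[
d=m(3t+3),\qquad n=2+14m+6mt=2d+2+8m .
\]
The \emph{block} $N_g$ is the set of the $14$ base vertices $\chi_S,\chi_{E\setminus S}$ with $\emptyset\ne S\subset E_g$ and the $6t$ segment vertices $w^\sigma_{k,i}$ with $k\in E_g$. The blocks partition the vertices other than $x_1,x_2$. If $v$ is a base vertex of $N_g$ and $k\in E_g$, then $v\oplus e_k\in V$, so (N2) applies inside each block.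

\begin{lemma}\label{lem:dist}
The vertices $x_1,x_2$ are at distance at least $3$ in $G(P)$.
\end{lemma}

\begin{proof}
For base vertices we use (N3) and name the two flipped vectors, which lie in $V$. For $0$ and $\mathbf 1$, flip any $k$ to get $e_k$ and $\mathbf 1-e_k$. Let $S\subset E_g$ with $|S|\ge2$ and $k\in S$. Then $\chi_S$ is nonadjacent to $0$ (flips $\chi_{S\setminus\{k\}}$ and $e_k$), and $\chi_{E\setminus S}$ is nonadjacent to $\mathbf 1$ (flips $\chi_{E\setminus(S\setminus\{k\})}$ and $\mathbf 1-e_k$). Let $S=\{k\}\subset E_g$ and $l\in E_g\setminus\{k\}$. Then $e_k$ is nonadjacent to $\mathbf 1$ (flips $e_k+e_l$ and $\mathbf 1-e_l$), and $\mathbf 1-e_k$ is nonadjacent to $0$ (flips $\mathbf 1-e_k-e_l$ and $e_l$). Finally, $e_k$ and $\mathbf 1-e_k$ lie in $V$, so by (N2) $w^1_{k,i}$ is nonadjacent to $0$ and $w^0_{k,i}$ is nonadjacent to $\mathbf 1$.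
\end{proof}

Each block contributes $3t+3$ to the dimension. The next lemma says that it holds at most $3t+2$ principal vertices free of charge: $t$ segment vertices in each direction and one base vertex from each of its two cubes. The deficit of one per block is the source of the linear loss.

\begin{lemma}\label{lem:block}
Every subset $X$ of a block $N_g$ contains at least $\lambda(|X|-3t-2)$ nonadjacent pairs.
\end{lemma}

\begin{proof}
Let $\rho\le14$ be the number of base vertices in $X$. For $k\in E_g$ consider the number of vertices $w^0_{k,i}$ in $X$ and the number of vertices $w^1_{k,i}$ in $X$; let $M_k\le t$ be the larger and $\mu_k$ the smaller, and let $\sigma_k\in\{0,1\}$ be a side on which $M_k$ is attained. Then $|X|=\rho+\sum_{k\in E_g}(M_k+\mu_k)$. There are two disjoint sources of nonadjacent pairs.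

\emph{Pairs from} (N1). In direction $k$ there are $M_k\mu_k$ pairs $w^0_{k,i},w^1_{k,j}$ in $X$, and at most $\mu_k$ of them have $i=j$. This leaves at least $\mu_k(M_k-1)$ nonadjacent pairs.

\emph{Pairs from} (N2). A base vertex $v\in X$ with $v_k\ne\sigma_k$ for some $k\in E_g$ is nonadjacent to the $M_k$ vertices $w^{\sigma_k}_{k,i}$ in $X$. At most two base vertices of $N_g$ agree with $\sigma_k$ for all $k\in E_g$, because these three coordinates determine $S$ in $\chi_S$ and in $\chi_{E\setminus S}$.

Both counts are useful only when $M_k$ is large. Call $k\in E_g$ \emph{heavy} if $M_k\ge\lambda+1$ and \emph{light} otherwise, and let $\mu$ be the sum of $\mu_k$ over the heavy $k$. The pairs from (N1) number at least $\lambda\mu$.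

If all three directions are heavy, then $|X|-3t-2\le\rho-2+\mu$ because $M_k\le t$. All but at most two base vertices of $X$ lie in at least $\lambda+1$ pairs from (N2), and different base vertices give different pairs. The total is at least $\lambda\mu+(\lambda+1)\max(0,\rho-2)\ge\lambda(\rho-2+\mu)$.

If some direction is light, we do not count pairs from (N2); instead $X$ is small. A light $k$ has $M_k+\mu_k\le2\lambda=t-12$, and a heavy $k$ has $M_k+\mu_k\le t+\mu_k$. Hence $|X|\le14+3t-12+\mu$, that is, $|X|-3t-2\le\mu$, and the pairs from (N1) suffice. This step dictates $t=2\lambda+12$: one light direction must offset the $14-2$ excess base vertices.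
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bounds}(a)]
Suppose that $G(P)$ contains a $K_r(x_1,x_2)$, and write $r=d+1-j$. By Lemmas~\ref{lem:dist} and~\ref{lem:count},
\[
\Omega\le n-2r=8m+2j .
\]
Apply Lemma~\ref{lem:block} to the sets $R'\cap N_g$, which partition $R'$. Since $|R'|=d-1-j=m(3t+3)-1-j$,
\[
\Omega\ge\lambda\bigl(|R'|-m(3t+2)\bigr)=\lambda(m-1-j).
\]
Together these give
\begin{equation}\label{eq:j}
(\lambda+2)\,j\ge(\lambda-8)\,m-\lambda .
\end{equation}
Take $\lambda=20$. Then $t=52$, $d=159m$, and \eqref{eq:j} reads $j\ge(6m-10)/11$. Applied to $r=f(159m)$, this shows that $d+1-f(d)\ge(6m-10)/11$ for $d=159m$, $m\ge3$.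

Let $d\ge477$ and $m=\lfloor d/159\rfloor$, so that $m\ge3$ and $m\ge(d-158)/159$. By Lemma~\ref{lem:pyramid},
\[
f(d)\le d+1-\frac{6m-10}{11}\le d+1-\frac{6d-2538}{1749}=\Bigl(1-\frac6{1749}\Bigr)d+1+\frac{2538}{1749},
\]
where $2538=6\cdot158+10\cdot159$ and $1749=11\cdot159$. Since $6\cdot292>1749$ and $2538/1749<3/2$, the bound in (a) follows. For $d\le438$ we have $d/292\le3/2$, and the bound follows from $f(d)\le d+1$. For $439\le d\le476$ we have $d/292<5/2$, and it follows from $f(d)\le d$, which is Theorem~\ref{thm:main}.
\end{proof}

\begin{remark}
By \eqref{eq:j}, every $\lambda\ge9$ gives a linear loss, at the rate $\frac{\lambda-8}{3(\lambda+2)(2\lambda+13)}$ per dimension. The derivative of this rate in $\lambda$ has the sign of $162+32\lambda-2\lambda^2$, which changes between $20$ and $21$, and $\frac{12}{22\cdot53}>\frac{13}{23\cdot55}$; so $\lambda=20$ is the best integer choice.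
\end{remark}

\section{Half of the conjecture is true}\label{sec:lower}

We start from a refinement of $K_{d+1}$ in which $x_1$ is principal, and then bring in $x_2$ at the cost of about half of the principal vertices.

\begin{lemma}[Gr\"unbaum]\label{lem:grunbaum}
For every vertex $x$ of a $d$-polytope $P$, $d\ge1$, the graph $G(P)$ contains a refinement of $K_{d+1}$ in which $x$ is principal.
\end{lemma}

\begin{proof}
We use induction on $d$; for $d=1$ the graph is $K_2$. Let $d\ge2$. By induction $G(P/x)$ contains a refinement $J$ of $K_d$. By (F2), vertices of $P/x$ correspond to edges of $P$ at $x$, that is, to neighbors of $x$, and edges of $P/x$ correspond to $2$-faces $F$ containing $x$. Let $\pi_F$ be the path obtained from the boundary polygon of $F$ by deleting $x$. Its ends are the neighbors of $x$ that correspond to the ends of the edge of $P/x$. It contains no other neighbor $y$ of $x$, because the edge $[x,y]$ would lie in $F$ and be an edge of the polygon $F$ by (F1). Two distinct $2$-faces $F,F'$ through $x$ intersect in $\{x\}$ or in an edge $[x,y]$, so $\pi_F$ and $\pi_{F'}$ share at most the neighbor $y$, which is then an end of both. Hence replacing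 each vertex of $J$ by the corresponding neighbor of $x$ and each edge of $J$ by its path $\pi_F$ gives a refinement of $K_d$ in $G(P)-x$ whose principal vertices are neighbors of $x$. Add $x$ and the edges from $x$ to these $d$ vertices.
\end{proof}

The rest uses no geometry.

\begin{proposition}\label{prop:reroute}
Let $s\ge2$, let $G$ be an $s$-connected graph, and let $K$ be a refinement of $K_{2s}$ in $G$ in which $x_1$ is principal. Then $G$ contains a $K_{s+1}(x_1,x_2)$ for every vertex $x_2\ne x_1$.
\end{proposition}

One would like to join $x_2$ to principal vertices of $K$ by a fan and make $x_2$ principal. The difficulty is that the fan may cross the branch paths of $K$ arbitrarily. The remedy is to choose a fan that uses as few edges outside $K$ as possible. Such a fan cannot cross a branch path that leads to a principal vertex it has not reached, since it could turn there and follow $K$ at no cost. An $s$-fan leaves $s$ principal vertices unreached; the branch paths among them are clean, and these vertices, not the ends of the fan, form the new refinement. Figure~\ref{fig:fan} shows the case $s=2$.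

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[gray,dashed] (3,1)--(3,-1) (3,1)--(6.5,-1) (3,-1)--(6.5,1);
\draw (3,1)--(4.5,1);
\draw[very thick] (0,0) .. controls (1,2.4) and (4,2.4) .. (4.5,1) -- (6.5,1) -- (6.5,-1) -- (3,-1) -- (0,0);
\fill (0,0) circle (2.5pt) node[left] {$x_2$};
\fill (3,1) circle (2.5pt) node[left] {$a$};
\fill (3,-1) circle (2.5pt) node[below] {$a'$};
\fill (6.5,1) circle (2.5pt) node[right] {$b$};
\fill (6.5,-1) circle (2.5pt) node[right] {$b'$};
\fill (4.5,1) circle (2pt) node[above right] {$z$};
\end{tikzpicture}
\caption{A refinement of $K_4$ with principal vertices $a,a',b,b'$ and a $2$-fan from $x_2$ with ends $a,a'$. One fan path joins the branch path from $b$ to $a$ at $z$ and follows it to $a$; the other goes to $a'$ directly. The thick paths form a refinement of $K_3$ with principal vertices $x_2,b,b'$; the dashed branch paths are discarded.}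
\label{fig:fan}
\end{figure}

\begin{proof}[Proof of Proposition~\ref{prop:reroute}]
Let $Y$ be the set of principal vertices of $K$ and $L(y,y')$ its branch paths; we regard $K$ as the subgraph formed by these paths. For vertices $p,q$ on a path $Q$, let $Q[p,q]$ be the part of $Q$ between them. If $x_2\in Y$, drop $s-1$ principal vertices other than $x_1,x_2$. So let $x_2\notin Y$. By (F5) there is an $s$-fan from $x_2$ to $Y$; choose one with the fewest edges outside $K$. Let $A$ be its set of ends, $Q_a$ its path that ends in $a\in A$, and $B=Y\setminus A$. Then $|A|=|B|=s$, and the fan contains no vertex of $B$.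

\medskip\noindent\emph{Exchange step. Let $b\in B$, $y\in Y\setminus\{b\}$ and $L=L(b,y)$. Suppose that $L$ meets the fan, and let $z$ be the vertex of the fan on $L$ closest to $b$. If $z\ne y$ and $z\in Q_a$, then $a=y$ and $Q_a[z,a]=L[z,y]$.}

The vertex $z$ is interior to $L$, so $z\notin Y$. Replace $Q_a$ by $Q_a[x_2,z]$ followed by $L[z,b]$. Since $L[z,b]$ meets the fan only in $z$ and meets $Y$ only in $b\notin A$, the result is again an $s$-fan. The new edges lie in $K$, so by minimality all edges of the removed part $Q_a[z,a]$ lie in $K$. Interior vertices of $L$ have degree $2$ in $K$, so this path runs along $L$ from $z$ until it reaches $b$ or $y$. It meets $Y$ only in $a$, and $a\ne b$. Hence $a=y$ and $Q_a[z,a]=L[z,y]$.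

\medskip\noindent\emph{Claim 1. For distinct $b,b'\in B$, the path $L(b,b')$ is disjoint from the fan.}

Otherwise the vertex $z$ of the exchange step differs from $b'$, which is not on the fan, and we get $b'=a\in A$, a contradiction.

\medskip\noindent\emph{Claim 2. For $b\in B$ and $a\in A$ there is a vertex $z\ne x_2$ on $L=L(b,a)$ and on $Q_a$ such that $L[z,a]=Q_a[z,a]$ and the fan meets $L$ exactly in this common terminal segment. In particular $L$ is disjoint from $Q_{a'}$ for $a'\ne a$.}

Let $z$ be the vertex of the fan on $L$ closest to $b$; it exists since $a$ is on the fan. If $z=a$, the segment is the single vertex $a\neq x_2$. Let $z\ne a$. If $z=x_2$, then $z$ lies on every $Q_{a'}$, and the exchange step gives $a'=a$ for all $a'\in A$, contrary to $s\ge2$. So $z\ne x_2$, and the exchange step gives $z\in Q_a$ and $Q_a[z,a]=L[z,a]$. The last assertion holds because $Q_{a'}$ meets $Q_a$ only in $x_2$, which is not on $Q_a[z,a]$.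

\medskip
For $a\in A$ and $b\in B$, with $z$ as in Claim~2, let $D(a,b)$ be the path $Q_a[x_2,z]$ followed by $L(b,a)[z,b]$. It joins $x_2$ to $b$, lies in $Q_a\cup L(b,a)$, and meets $Y$ only in $b$ and possibly $a$. We record two properties.
\begin{enumerate}
\item[(D1)] If $a\ne a'$ and $b\ne b'$, then $D(a,b)$ and $D(a',b')$ share only $x_2$. Indeed, $Q_a\cap Q_{a'}=\{x_2\}$; the sets $L(b,a)\cap Q_{a'}$ and $L(b',a')\cap Q_a$ are empty by Claim~2; and $L(b,a)$ and $L(b',a')$ have four distinct ends, so they are disjoint.
\item[(D2)] If $b',b''\in B$ are distinct, then $D(a,b)$ and $L(b',b'')$ share at most $b$, and only if $b\in\{b',b''\}$. Indeed, $Q_a$ misses $L(b',b'')$ by Claim~1, and $L(b,a)$ meets it only in a common end.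
\end{enumerate}

\emph{Case $x_1\in B$.} Fix a bijection $\beta\colon A\to B$. Take the principal vertices $\{x_2\}\cup B$ and the branch paths $D(a,\beta(a))$ for $a\in A$ and $L(b,b')$ for distinct $b,b'\in B$. By (D1), (D2) and the definition of $K$, two of these paths share at most a common end. The path $D(a,\beta(a))$ meets $B$ only in its end, and $L(b,b')$ avoids $x_2$ by Claim~1. This is a $K_{s+1}(x_1,x_2)$.

\emph{Case $x_1\in A$.} Now $x_1$ must be kept, so we need branch paths from $x_1$ to $B$ that the fan leaves alone. If $L(b,x_1)$ meets the fan in more than $x_1$, then by Claim~2 its edge at $x_1$ is the last edge of $Q_{x_1}$. The paths $L(b,x_1)$, $b\in B$, have distinct edges at $x_1$, so this happens for at most one $b$. Hence there is $B'\subset B$ with $|B'|=s-1$ such that $L(b,x_1)$ meets the fan only in $x_1$ for all $b\in B'$. Fix a bijection $\beta\colon A\setminus\{x_1\}\to B'$. Take the principal vertices $\{x_1,x_2\}\cup B'$ and the branch paths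
\[
Q_{x_1},\qquad L(b,x_1)\ \ (b\in B'),\qquad L(b,b')\ \ (b\neq b'\in B'),\qquad D(a,\beta(a))\ \ (a\in A\setminus\{x_1\}).
\]
The path $Q_{x_1}$ meets $L(b,x_1)$ only in $x_1$, misses $L(b,b')$ by Claim~1, and meets $D(a,\beta(a))$ only in $x_2$, since it misses $L(\beta(a),a)$ by Claim~2. The path $L(b,x_1)$ misses $Q_a$ for $a\ne x_1$ and meets $L(\beta(a),a)$ only if $b=\beta(a)$, in the vertex $b$; so it meets $D(a,\beta(a))$ at most in a common end. The remaining pairs are covered by (D1), (D2) and the definition of $K$. No path passes through a third principal vertex: $Q_{x_1}$ meets $Y$ only in $x_1$, the path $D(a,\beta(a))$ meets $Y$ only in $\beta(a)$ and possibly $a\ne x_1$, and the paths $L(b,x_1)$ and $L(b,b')$ avoid $x_2$, which is on the fan. This is a $K_{s+1}(x_1,x_2)$.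
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bounds}(b)]
For $d\le2$ the bound is $2$, and $f(d)\ge2$. Let $d\ge3$ and $s=\lfloor(d+1)/2\rfloor$, so that $2\le s\le d$ and $2s\le d+1$. By (F4), $G(P)$ is $d$-connected, hence $s$-connected. By Lemma~\ref{lem:grunbaum} it contains a refinement of $K_{d+1}$ with $x_1$ principal, and, after dropping one other principal vertex if $d$ is even, a refinement of $K_{2s}$. Proposition~\ref{prop:reroute} gives a $K_{s+1}(x_1,x_2)$, and $s+1=\lfloor(d+3)/2\rfloor$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{thesis} Lockeberg, thesis, \texttt{http://discovery.ucl.ac.uk/1572386/1/Lockeberg\_thesis.pdf}.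
\end{thebibliography}
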